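# Every integer greater than 2 is the genus of a finite group

All groups in these notes are finite. Surfaces are closed and orientable, and we fix an orientation when we need one.

## 1. Cayley graphs and the genus of a group

**Cayley graph.** Let $X$ be a generating set of a group $G$. The Cayley graph of $G$ with respect to $X$ has the elements of $G$ as vertices, with $g$ joined to $gx$ for each $g\in G$ and $x\in X$. An edge belonging to an involution $x$ joins $g$ and $gx$ symmetrically. An edge belonging to an $x$ with $x^2\ne1$ goes out of $g$ and into $gx$.

*Example.* Take the quaternion group $Q_8$ and $X=\{i,j\}$. The vertex $1$ is joined to $\pm i,\pm j$, and so is $k$, since $ki=j$ and $kj=-i$. In this way every vertex of $\{\pm1,\pm k\}$ is joined to every vertex of $\{\pm i,\pm j\}$, and the Cayley graph is $K_{4,4}$.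

**Genus of a graph.** The genus of a graph is the smallest genus of a closed orientable surface in which it can be imbedded.

*Example.* If $K_{4,4}$ were planar, Euler's formula would give $F=2-8+16=10$ faces. But in a simple bipartite graph each face has length at least $4$, so $4F\le 2E=32$ and $F\le8$. So the genus of $K_{4,4}$ is at least $1$. Section 6 imbeds it in the torus, so the genus is $1$.

**Genus of a group.** The genus $\gamma(G)$ is the smallest genus of any Cayley graph of $G$, over all generating sets of $G$. Write $C(\gamma)$ for the number of groups of genus $\gamma$, up to isomorphism.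

*Example.* The choice of $X$ matters. The group $S_3$ with two transpositions as generators has a $6$-cycle as Cayley graph, so $\gamma(S_3)=0$. With all five nontrivial elements as generators the graph is $K_6$, which is not planar: it has $V=6$, $E=15$, $F\le 2E/3=10$, so $V-E+F\le1$.

**Irredundant generating sets.** A generating set $X$ is irredundant if no proper subset of $X$ generates. Every generating set contains an irredundant one, and the Cayley graph of the smaller set is a spanning subgraph of the larger one. So $\gamma(G)$ is the minimum over irredundant $X$.

*Example.* In $\mathbb Z_6$ both $\{1\}$ and $\{2,3\}$ are irredundant; irredundant sets need not have the same size. In $Q_8$, a generating set contains two elements $p,q$ with independent images in $Q_8/\{\pm1\}\cong\mathbb Z_2^2$. Both have order 4, and they generate $Q_8$. So an irredundant $X$ is $\{p,q\}$, the graph is $K_{4,4}$ as above, and $\gamma(Q_8)=1$.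

An irredundant $X$ contains neither $1$ nor both $x$ and $x^{-1}$ for $x\ne x^{-1}$. So if $X$ consists of $i$ involutions, $t$ elements of order 3 and $b$ other elements, its Cayley graph is simple and regular of degree
$$d=i+2t+2b. \tag{1}$$

## 2. Rotations and facial walks

We use two textbook facts. First, a minimum genus imbedding of a connected graph is a 2-cell imbedding (Youngs, 1963): every face is an open disc. For such an imbedding with $V$ vertices, $E$ edges, $F$ faces and genus $\gamma$,
$$V-E+F=2-2\gamma. \tag{2}$$
Second, oriented 2-cell imbeddings of a connected graph correspond to choices of a **rotation** at each vertex, that is, a cyclic order of the edges at that vertex. The faces are traced by the rule: *arrive along $e$, leave along the successor of $e$*. An edge with a direction is called a dart. Each dart lies on exactly one facial walk, exactly once, so the face lengths sum to $2E$.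

*Example.* Take two vertices joined by three edges $p,q,r$. With rotation $(p,q,r)$ at both vertices the walk is $p,q,r,p,q,r$: one face of length 6, $V-E+F=2-3+1=0$, a torus. With $(p,q,r)$ at one vertex and $(p,r,q)$ at the other there are three faces of length 2, and the surface is a sphere.

So to compute the genus of a connected graph is to maximize the number $F$ of facial walks over all rotations.

## 3. Which integers are genera of groups

The paper "The Number Of Groups Of A Given Genus" contains the following. It is known that $C(\gamma)$ is finite for every $\gamma>1$, and that $C(3)\ne0$. Its Conjecture 3 says $C(\gamma)\neq0$ for $\gamma>2$. In plain words: *given an integer $\gamma>2$, is there a finite group whose most economical Cayley graph needs a surface of genus exactly $\gamma$?*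

The answer is yes. Two families do it.

Let $\mathrm{Dic}_{2m}=\langle r,x\mid r^{4m}=1,\ x^2=r^{2m},\ xrx^{-1}=r^{-1}\rangle$, of order $8m$. For $m=1$ this is $Q_8$.

Let $G_n=A\rtimes\langle w\rangle$, where $A\cong\mathbb Z_2^2$ and $w$ has order $3n$ and permutes the three involutions of $A$ cyclically. Then $|G_n|=12n$ and $G_n/A\cong\mathbb Z_{3n}$. *Example:* if $3\nmid n$, then $\langle w\rangle=\langle w^n\rangle\times\langle w^3\rangle$ with $w^3$ central of order $n$, so $G_n\cong A_4\times\mathbb Z_n$; thus $G_5=A_4\times\mathbb Z_5$. On the other hand $G_3=\mathbb Z_2^2\rtimes\mathbb Z_9$.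

**Theorem 1.** $\gamma(\mathbb Z_2\times\mathrm{Dic}_{2m})=2m+1$ for every $m\ge1$.

**Theorem 2.** $\gamma(G_n)=n+1$ for every odd $n\ge3$.

**Corollary (Conjecture 3).** $C(\gamma)\ne0$ for every $\gamma>2$.

For odd $\gamma\ge3$ take $m=(\gamma-1)/2$ in Theorem 1. For even $\gamma\ge4$ take $n=\gamma-1$, an odd number $\ge3$, in Theorem 2.

## 4. Euler's formula against short relators

To bound $\gamma$ from below we bound $F$ from above, by showing that faces are not too short. A facial walk spells a word in the generators that equals $1$; irredundancy restricts which short words can occur.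

**Lemma 1.** Let $X$ be irredundant with $d\ge3$, put $V=|G|$, and consider a 2-cell imbedding, of genus $\gamma$, of its Cayley graph.

(a) Every facial walk spells a cyclically reduced relator (in particular no involution occurs twice in succession), and no generator occurs in it exactly once, counting $x$ and $x^{-1}$ together.

(b) Every face has length $\ge3$. Every face of length 3 spells $x^{\pm3}$ with $x$ of order 3, and for each such $x$ there are at most $V/3$ of them. So the number of 3-faces satisfies $F_3\le tV/3$.

(c) $\displaystyle \gamma-1\ \ge\ \frac V2\Bigl(\frac i4+\frac b2+\frac{5t}{12}-1\Bigr).$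

*Proof.* (a) A facial walk backtracks along an edge $e$ only if $e$ is its own successor, that is, at a vertex of degree 1. As $d\ge3$ this does not happen, so the word is cyclically reduced. If a generator occurred exactly once, the relator would express it as a product of the other generators and their inverses, against irredundancy.

(b) The graph is simple, so there are no loops and no parallel edges; since walks do not backtrack, lengths 1 and 2 are impossible. In a face of length 3 each generator that occurs does so at least twice, so only one generator $x$ occurs. It is not an involution, because the word is reduced, and for the same reason the word is $x^{\pm3}$. So $x$ has order 3. Each of the three corners of this face lies between the incoming and the outgoing $x$-edge of a vertex. Since $d\ge3$, two given edges at a vertex form at most one corner there. So there are at most $V$ such corners, and at most $V/3$ such faces for each $x$.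

(c) Summing face lengths, $dV=2E\ge4F-F_3$, so by (b) $F\le\frac V4\bigl(d+\frac t3\bigr)$. By (2),
$$2(\gamma-1)=E-V-F\ \ge\ V\Bigl(\frac d2-1-\frac d4-\frac t{12}\Bigr)=V\Bigl(\frac d4-1-\frac t{12}\Bigr).$$
Substituting $d=i+2t+2b$ gives the claim. $\square$

## 5. Genus 3 by hand: $\mathbb Z_2\times Q_8$

The smallest target is $\gamma=3$. Let $G=\langle s\rangle\times Q_8$, of order 16. Its involutions are $s,-1,-s$, and there are no elements of order 3. Modulo $\{\pm1\}$ we get $\mathbb Z_2^3$, so a generating set has at least 3 elements; modulo $\langle s,-1\rangle$ we get $\mathbb Z_2^2$ and all involutions die, so at least 2 generators are not involutions. Hence $d\ge5$. Since there are no triangles, $F\le 2E/4$, and so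
$$2\gamma-2=E-V-F\ge \tfrac{E}{2}-V=V\bigl(\tfrac d4-1\bigr)\ge16\cdot\tfrac14=4,$$
that is, $\gamma\ge3$.

For equality we want an imbedding of the graph for $\{s,i,j\}$ with all faces of length 4. The graph is two copies of $K_{4,4}$, joined by the edges $g-gs$. Put each copy on a torus with quadrilateral faces. If two disjoint quadrilaterals on one torus cover all 8 vertices, join each of them by a tube to its twin on the other torus, and run four of the edges $g-gs$ along each tube. Two tori joined by two tubes form a surface of genus $3$. The next section carries this out, for all $m$ at once.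

## 6. Odd genus: $\mathbb Z_2\times\mathrm{Dic}_{2m}$

*Proof of Theorem 1.* Let $G=\langle s\rangle\times H$ with $H=\mathrm{Dic}_{2m}$. So $V=16m$. Put $c=r^{2m}$.

**Step 1: the lower bound $\gamma(G)\ge2m+1$.** The purpose is to force many generators that are not involutions. We have $(r^jx)^2=r^j(xr^jx^{-1})x^2=x^2=c\ne1$, so the only involution of $H$ is $c$, and the involutions of $G$ are $s,c,sc$. The subgroup $\langle r^2\rangle$ is normal and has order $2m$. In the quotient $G/\langle r^2\rangle$, of order 8, we have $\bar r^2=1$, $\bar x^2=\bar r^{2m}=1$ and $\bar x\bar r\bar x^{-1}=\bar r^{-1}=\bar r$, so it is $\mathbb Z_2^3$. The involutions of $G$ map into $\langle\bar s\rangle$, because $c\in\langle r^2\rangle$; elements of order 3 map to the identity.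

Let $X$ be irredundant. Its image generates $\mathbb Z_2^3$ and the elements of order 3 contribute nothing, so $i+b\ge3$. In $\mathbb Z_2^3/\langle\bar s\rangle\cong\mathbb Z_2^2$ the involutions contribute nothing either, so $b\ge2$. Then $d\ge(i+b)+b\ge5$ and
$$\frac i4+\frac b2=\frac{i+b}4+\frac b4\ge\frac34+\frac24=\frac54 .$$
By Lemma 1(c), $\gamma-1\ge\frac V2\cdot\frac14=\frac V8=2m$.

**Step 2: a torus for $H$ with all faces quadrilaterals.** Let $\Lambda$ be the Cayley graph of $H$ for $\{x,r\}$. Since $x$ has order 4, $r$ has order $4m\ge4$ and $x\notin\langle r\rangle$, it is simple and 4-regular. Write $x_o,x_i,r_o,r_i$ for the outgoing and incoming edges at a vertex. Let $\mathrm{sgn}:H\to\{\pm1\}$ be the homomorphism with $x\mapsto-1$, $r\mapsto1$; it respects the relations, as $x^2$ and $r^{2m}$ both go to $1$. Use the rotation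
$$(x_o,r_o,x_i,r_i)\ \text{ at vertices of sign }+,\qquad (r_i,x_i,r_o,x_o)\ \text{ at vertices of sign }-.$$
The second is the reverse of the first.

*First family.* Arrive at a $+$ vertex $g$ along $r_i$. The successor is $x_o$: go to $gx$, of sign $-$, arriving along $x_i$. The successor there is $r_o$: go to $gxr$, of sign $-$, arriving along $r_i$. The successor is $x_i$: follow $x^{-1}$ to $gxrx^{-1}=gr^{-1}$, of sign $+$, arriving along $x_o$. The successor is $r_o$: go to $g$, arriving along $r_i$. The walk has closed up: the face is $(g,gx,gxr,gr^{-1})$.

*Second family.* Arrive at a $+$ vertex $g$ along $r_o$. The successor is $x_i$: go to $gx^{-1}$, of sign $-$, arriving along $x_o$. Then $r_i$: go to $gx^{-1}r^{-1}$, of sign $-$, arriving along $r_o$. Then $x_o$: go to $gx^{-1}r^{-1}x=gr$, of sign $+$, arriving along $x_i$. Then $r_i$: go to $g$, arriving along $r_o$. Closed again.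

The first family uses the darts $x,r$ leaving $+$ vertices and $r,x^{-1}$ leaving $-$ vertices. The second uses $x^{-1},r^{-1}$ leaving $+$ vertices and $r^{-1},x$ leaving $-$ vertices. As $g$ runs over all $+$ vertices, every dart is covered, and the four darts of one face are of four different kinds, so each face has length exactly 4. Hence $F=2E/4=|H|$, and $V-E+F=|H|-2|H|+|H|=0$. The surface is a torus $T$. (For $m=1$ this is the torus promised for $K_{4,4}$.)

**Step 3: disjoint faces that cover all vertices.** These will carry the tubes. For even $j\in\{0,2,\dots,4m-2\}$ take the face of the first family with $g=r^j$. As $xr=r^{-1}x$, its vertex set is $\{r^j,\ r^jx,\ r^{j-1}x,\ r^{j-1}\}$. These $2m$ vertex sets are pairwise disjoint and cover $H$.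

**Step 4: gluing two tori.** The purpose is to add the edges $g-gs$. Let $T'$ be a copy of $T$ with the opposite orientation, carrying the graph on $Hs$, and let $\varphi:T\to T'$ be the identity map; it reverses orientation and sends $g$ to $gs$. In each chosen face $f$ remove an open disc $D_f$ with closure inside $f$, and remove $\varphi(D_f)$ from $T'$. Join the boundary circles by a tube $\partial D_f\times[0,1]$, glued by the identity at one end and by $\varphi$ at the other. Because $\varphi$ reverses orientation, the orientations of $T\setminus\bigcup D_f$ and $T'\setminus\bigcup\varphi(D_f)$ extend over the tubes, so the surface is orientable. It is connected.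

In $f\setminus D_f$ draw four disjoint arcs from the four corners of $f$ to points $p_1,\dots,p_4\in\partial D_f$. Together with the segments $p_l\times[0,1]$ and the $\varphi$-images of the arcs, they form the edges $g-gs$ for the four vertices $g$ of $f$. By Step 3 every $g\in H$ gets its edge exactly once. Since $s$ is central, $gs\cdot x=gx\cdot s$ and $gs\cdot r=gr\cdot s$, so the copy on $T'$ is the right one, and we have imbedded the Cayley graph of $G$ for $\{s,x,r\}$. Each tube lowers the Euler characteristic by 2, so it is $0+0-2\cdot2m=-4m$, and the genus is $2m+1$. $\square$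

## 7. Odd dicyclic parameters collapse to the torus

For even genus, a sensible first attempt is to keep the construction and let the parameter be odd. Let $k\ge3$ be odd, $\mathrm{Dic}_k=\langle r,x\mid r^{2k}=1,\ x^2=r^k,\ xrx^{-1}=r^{-1}\rangle$ of order $4k$, and $G=\langle s\rangle\times\mathrm{Dic}_k$. If the bound $V/8$ still held, we would get $\gamma\ge k+1$, which is even. The point where this breaks is the quotient $\mathbb Z_2^3$ in Step 1: now $x^2=r^k\notin\langle r^2\rangle$, and $G/\langle r^2\rangle\cong\mathbb Z_2\times\mathbb Z_4$ needs only two generators.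

The failure is total. Put $y=sr^2$. Then $y^k=s$, as $k$ is odd and $r^{2k}=1$; hence $s,r^2\in\langle y\rangle$, and $r=r^k\cdot r^{1-k}\in\langle x,y\rangle$ since $r^k=x^2$ and $1-k$ is even. So $\{x,y\}$ generates $G$. Also $y^2=r^4$ has order $k$ and $y^k=s\neq1$, so $y$ has order $2k\ge6$, and $xyx^{-1}=y^{-1}$. There is a sign homomorphism with $x\mapsto-1$ and $s,r\mapsto1$. The graph for $\{x,y\}$ is simple and 4-regular: $x$ has order 4 and its sign is $-1$, while $y$ has sign $+1$ and order at least 6. Step 2 above used only $xrx^{-1}=r^{-1}$ and the signs; with $y$ in place of $r$ it imbeds this graph in a torus. So $\gamma(G)\le1$.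

For even genus we therefore change the family, to the groups $G_n$.

## 8. The groups $G_n$: reduction to one cubic graph

Let $n\ge3$ be odd, $G=G_n$, $V=12n$. Write $\bar g$ for the image of $g$ in $G/A=\mathbb Z_{3n}$. We shall use the following facts.

* An element $g$ centralizes $A$ if $3\mid\bar g$; otherwise it permutes the three involutions of $A$ cyclically.
* As $3n$ is odd, an element whose order divides 4 has trivial image, so it lies in $A$. So all involutions of $G$ lie in $A$, and there is no element of order 4.
* If $3\mid k$, then $w^k$ commutes with $A$ and with $w$, so it is central.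
* $A\le G'$: the commutators $waw^{-1}a^{-1}$, for $a\in A\setminus\{1\}$, are the three nontrivial elements of $A$.

**Step 1: which shapes of $X$ are possible.** Let $X$ be irredundant, $i=|X\cap A|$ (this is the number of involutions in $X$) and $k=|X\setminus A|=t+b$.

We have $i\le1$. Indeed $X\setminus A$ generates $G$ modulo $A$, so one of its elements acts nontrivially on $A$. If $a\in X\cap A$, then conjugating $a$ by that element gives all involutions of $A$, so $a$ together with $X\setminus A$ generates $A$, hence $G$.

We have $t\le k-1$. Elements of order 3 map into the subgroup of order 3 of $\mathbb Z_{3n}$, which is proper since $n\ge3$; so they cannot be all of $X\setminus A$.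

Finally $(i,k)=(0,1)$ is impossible as $G$ is not cyclic. The remaining cases are $(1,2)$, $k\ge3$, $(0,2)$ and $(1,1)$. In each we want $\gamma-1\ge n$.

**Step 2: case $(1,2)$, by Lemma 1(c).** Here $d=5$, $b\geq1$, $t\le1$, and the bracket is at least $\frac14+\frac12+\frac5{12}-1=\frac16$. So $\gamma-1\ge V/12=n$.

**Step 3: case $k\ge3$, by Lemma 1(c).** Here $d\ge6$, and since $b\ge1$ the bracket is at least $\frac{5(k-1)}{12}+\frac12-1\ge\frac13$. So $\gamma-1\ge V/6=2n$.

**Step 4: case $(0,2)$.** Now $X=\{x,y\}$ with $x,y\notin A$, so $d=4$, $2E=48n$. The bracket in Lemma 1(c) is $0$ (if $t=0$) or $-\frac1{12}$ (if $t=1$), so we need finer information on faces. By (2), $2(\gamma-1)=E-V-F=12n-F$, so the goal is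
$$F\le10n .$$

*Which 4-faces exist.* In a relator of length 4 spelled by a face, either one generator occurs four times, or each occurs twice (Lemma 1(a)). Up to inversion, cyclic rotation, exchanging $x,y$ and inverting generators, the cyclically reduced possibilities are these.

* $x^4$: impossible, since $x^4=1$ would put $x$ in $A$.
* $[x,y]$: impossible, since $G=\langle x,y\rangle$ is nonabelian.
* $xyx^{-1}y$: gives $2\bar y=0$, so $\bar y=0$ and $y\in A$, impossible.
* $x^2y^{\pm2}$: put $y'=y^{\mp1}$, so $x^2=y'^2$. Then $2\bar x=2\bar y'$, so $\bar x=\bar y'$, and this element generates $\mathbb Z_{3n}$. Write $x=uy'$ with $u\in A$; $u\ne1$, since otherwise $G$ would be cyclic. Now $x^2=u\cdot y'uy'^{-1}\cdot y'^2$, so $y'uy'^{-1}=u^{-1}=u$. But $3\nmid\bar y'$, so $y'$ fixes no involution of $A$. Impossible.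
* $(xy^{\pm1})^2$: the only possibility left. Then $xy^{\pm1}\in A$, so $\bar y=\mp\bar x$, and each of $\bar x,\bar y$ generates $\mathbb Z_{3n}$. The two signs cannot both occur, since that would give $2\bar x=0$.

*(i) Suppose 4-faces exist.* Replacing $y$ by $y^{-1}$ if necessary (this does not change the graph), all 4-faces spell $(xy)^{\pm2}$ up to rotation, and $\bar y=-\bar x$ with $\bar x$ of order $3n\ge9$. A closed walk of length $\ell<9$ with exponent sums $e_x,e_y$ has $(e_x-e_y)\bar x=0$, so $e_x\equiv e_y\pmod{3n}$; as $|e_x-e_y|\le\ell<9$, we get $e_x=e_y$. Since $\ell\equiv e_x+e_y\pmod2$, $\ell$ is even. So there are no faces of length 3 or 5. Each 4-face has two corners between an incoming $x$-edge and an outgoing $y$-edge, and each vertex has at most one such corner, so $F_4\le V/2=6n$. From $48n\ge4F_4+6(F-F_4)$ we get $F\le(48n+12n)/6=10n$.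

*(ii) Suppose there are no 4-faces and $t=0$.* Then there are no 3-faces either, all faces have length $\ge5$, and $F\le48n/5<10n$.

*(iii) Suppose there are no 4-faces and $t=1$,* say $x^3=1$. Since $x\notin A$, $\bar x$ has order 3.

First, $3\nmid n$. If $3\mid n$, the subgroup of order 3 of $\mathbb Z_{3n}$ is generated by $n$ and lies in $3\mathbb Z_{3n}$, so $x=uw^k$ with $3\mid k$, $u\in A$. As $w^k$ is central, $1=x^3=u^3w^{3k}=uw^{3k}$, so $u\in A\cap\langle w\rangle=1$. Then $x$ is central and $G=\langle x,y\rangle$ is abelian, a contradiction. So $3\nmid n$, and as $n$ is odd, $n\ge5$.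

Next, there are no 5-faces. The group $\mathbb Z_{3n}/\langle\bar x\rangle\cong\mathbb Z_n$ is generated by the image of $\bar y$, so a relator of length 5 has $n\mid e_y$.

* If $e_y\ne0$, then $5\le n\le|e_y|\le5$, so $n=5$ and the relator is $y^{\pm5}$. Then $5\bar y=0$ in $\mathbb Z_{15}$, so $\bar y\in3\mathbb Z_{15}$ and $y=uw^k$ with $3\mid k$, $u\in A$. From $1=y^5=u^5w^{5k}=uw^{5k}$ we get $u=1$, so $y$ is central, a contradiction as before.
* If $e_y=0$, the number of letters $y^{\pm1}$ is $0$, $2$ or $4$. With $0$ the relator is $x^{\pm5}$, false as $x$ has order 3. With $4$, $x$ occurs once, contradicting Lemma 1(a). With $2$ the letters are one $y$ and one $y^{-1}$, not adjacent, so up to rotation the relator is $x^pyx^qy^{-1}$ with $\{|p|,|q|\}=\{1,2\}$. Then $yx^qy^{-1}=x^{-p}$, and $x^q$ generates $\langle x\rangle$, so $y$ normalizes $\langle x\rangle$. So $\langle x\rangle$ is normal in $G$, $G/\langle x\rangle$ is cyclic, and $A\le G'\le\langle x\rangle$. This is impossible, since $|A|=4$ and $|\langle x\rangle|=3$.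

So faces have length 3 or at least 6, and $F_3\le V/3=4n$ by Lemma 1(b). Then $48n\ge3F_3+6(F-F_3)$ gives $F\le(48n+12n)/6=10n$.

**Step 5: case $(1,1)$, description of the graph.** Here $X=\{a,z\}$ with $a\in A\setminus\{1\}$, and $\bar z$ generates $\mathbb Z_{3n}$. Write $z=vw^j$ with $v\in A$, $3\nmid j$. Then $z^3=v\cdot w^jvw^{-j}\cdot w^{2j}vw^{-2j}\cdot w^{3j}=w^{3j}$, because $v$ and its two conjugates multiply to 1. Hence $z^{3n}=1$, $z$ has order exactly $3n$, and $G=\{vz^i:v\in A,\ i\in\mathbb Z_{3n}\}$. Conversely such sets exist: $\{a,w\}$ generates $G$ for any $a\in A\setminus\{1\}$.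

Write $A$ additively and put $a_i=z^iaz^{-i}$. Then $a_i$ has period 3 in $i$ and runs cyclically through the three nonzero elements of $A$. Write $(i,v)$ for $vz^i$. Since $vz^i\cdot z=vz^{i+1}$ and $vz^i\cdot a=(v+a_i)z^i$, the Cayley graph is the following.

**The graph $\Gamma_n$.** Vertices $\mathbb Z_{3n}\times A$; *vertical* edges $(i,v)-(i+1,v)$; *horizontal* edges $(i,v)-(i,v+a_i)$.

Any two cyclic orders of the nonzero elements of $A$ differ by an automorphism of $A$, so up to isomorphism the graph does not depend on $a$ and $z$.

**Theorem 3.** For every $n\ge3$ the genus of $\Gamma_n$ is $n+1$.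

Given Theorem 3, all cases give $\gamma(G_n)\ge n+1$, with equality for $X=\{a,z\}$. So Theorem 2 follows from Theorem 3, and the rest of the notes proves Theorem 3.

## 9. Girth 7 against average face length 9

For $\Gamma_n$ we have $V=12n$, $E=18n$, so
$$2\gamma-2=6n-F . \tag{3}$$
Theorem 3 says that the maximum of $F$ is $4n$. As $2E=36n$, this is average face length $9$.

Let us see how far the counting of short relators gets. Consider a nonempty cyclically reduced closed walk in $\Gamma_n$, as a cyclic word in $a$ and $z^{\pm1}$.

* No letter $a$: it is $z^{\ell}$ with $3n\mid\ell$, length $\ge9$.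
* One $a$: impossible, since $a\notin\langle z\rangle$.
* Two: $az^paz^q$ with $p+q\equiv0\pmod{3n}$, $p,q\ne0$. It is a relator only if $a$ and $a_p$ agree, so $3\mid p$ and $3\mid q$, hence length $\ge8$.
* Three: $az^paz^qaz^r$ with $p+q+r\equiv0\pmod{3n}$ and $p,q,r\ne0$. Three nonzero integers with sum $0$ have $|p|+|q|+|r|\ge4$; a nonzero sum has absolute value at least $9$. So the length is $\ge7$.
* Four or more: length $\ge8$.

Length 7 does occur: $azazaz^{-2}$ is a relator, as $a_0+a_1+a_2=0$. So counting gives only $F\le36n/7$. For $n=3$ this is $F\le15$, so $F\le14$ because $F$ is even, and $\gamma\ge3$ instead of the true value 4. We shall see in Section 10 that faces of length 7 really can occur in imbeddings. So the bound $F\le4n$ cannot come from face lengths one face at a time; one must see that short faces in one place are paid for elsewhere.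

## 10. Tracks, caps and cups, and an imbedding with $4n$ faces

**Step 1: face tracing in terms of vertical edges.** This step replaces facial walks by a permutation that moves up and down the levels. At each vertex let $h,o,\iota$ be the horizontal edge, the edge to the next level, and the edge to the previous level. There are two rotations: put $\varepsilon=+$ for $(h,o,\iota)$ and $\varepsilon=-$ for $(h,\iota,o)$. In a facial walk a horizontal edge is followed by a vertical one. So faces correspond to the cycles of the induced permutation $\pi$ of directed vertical edges, which we call **tracks**. Let gap $i$ lie between levels $i-1$ and $i$, with tracks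
$$U_i(v):(i-1,v)\to(i,v),\qquad D_i(v):(i,v)\to(i-1,v).$$
With $v'=v+a_i$ and $\varepsilon=\varepsilon(i,\cdot)$, the rules at level $i$ are:

* $U_i(v)\mapsto U_{i+1}(v)$ if $\varepsilon(v)=-$; $\ \mapsto U_{i+1}(v')$ if $\varepsilon(v)=\varepsilon(v')=+$; $\ \mapsto D_i(v')$ if $\varepsilon(v)=+$, $\varepsilon(v')=-$.
* $D_{i+1}(v)\mapsto D_i(v)$ if $\varepsilon(v)=+$; $\ \mapsto D_i(v')$ if $\varepsilon(v)=\varepsilon(v')=-$; $\ \mapsto U_{i+1}(v')$ if $\varepsilon(v)=-$, $\varepsilon(v')=+$.

For instance, $U_i(v)$ arrives along $\iota$. If $\varepsilon(v)=-$, the successor of $\iota$ is $o$, and we go on up. If $\varepsilon(v)=+$, the successor is $h$; we arrive at $v'$ along $h$, and leave along $o$ if $\varepsilon(v')=+$, along $\iota$ if $\varepsilon(v')=-$. Similarly $D_{i+1}(v)$ arrives along $o$, whose successor is $\iota$ for sign $+$ and $h$ for sign $-$.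

A horizontal edge $\{u,w\}$ with $\varepsilon(u)=+$, $\varepsilon(w)=-$ is called **turning**. Only at a turning edge does a walk change its vertical direction. It carries the **cap** $U_i(u)\mapsto D_i(w)$ and the **cup** $D_{i+1}(w)\mapsto U_{i+1}(u)$.

*Example (a face of length 7).* Let all signs at level $i$ be $+$; at level $i+1$ let $v+a_i$ be $+$ and $v+a_{i-1}$ be $-$; at level $i-1$ let $v$ be $+$ and $v+a_{i-1}$ be $-$. As $a_i+a_{i+1}=a_{i-1}$, the rules give
$$U_i(v)\mapsto U_{i+1}(v+a_i)\mapsto D_{i+1}(v+a_{i-1})\mapsto D_i(v+a_{i-1})\mapsto U_i(v).$$
There are four vertical and three horizontal steps.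

**Step 2: an imbedding with $F=4n$.** This gives the genus bound $\gamma(\Gamma_n)\le n+1$. Write $A=\{0,e_0,e_1,e_2\}$ with $a_i=e_{i\bmod3}$, and choose signs as follows.

| level mod 3 | $0$ | $e_0$ | $e_1$ | $e_2$ |
|---|---|---|---|---|
| 1 | $-$ | $-$ | $+$ | $+$ |
| 2 | $+$ | $+$ | $-$ | $-$ |
| 0 | $+$ | $+$ | $-$ | $-$ |

At levels $\equiv1$ the horizontal pairs are $\{0,e_1\},\{e_0,e_2\}$, at levels $\equiv2$ they are $\{0,e_2\},\{e_0,e_1\}$; all these are turning. At levels $\equiv0$ the pairs $\{0,e_0\},\{e_1,e_2\}$ are not turning. The table is invariant under adding $e_0$. The following are facial walks.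

*For $j\equiv1\pmod 3$:*
$$U_{j+1}(e_1),\ U_{j+2}(e_1),\ U_{j+3}(e_1),\ D_{j+3}(0),\ D_{j+2}(0),\ D_{j+1}(0),\ \text{and back.}$$
Check: at levels $j+1\equiv2$ and $j+2\equiv0$ the sign of $e_1$ is $-$, so we go straight up; at level $j+3\equiv1$ the cap takes $e_1$ to $0$; at levels $j+2,j+1$ the sign of $0$ is $+$, so we go straight down; at level $j\equiv1$ the cup takes $0$ to $e_1$. There are two horizontal steps, $(j+3,e_1)\to(j+3,0)$ and $(j,0)\to(j,e_1)$, and the length is 8. Adding $e_0$ everywhere (so $e_1,0$ become $e_2,e_0$) gives another such walk.

*For $j\equiv2\pmod3$:*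
$$U_{j+1}(0),\ U_{j+2}(e_0),\ U_{j+3}(e_0),\ D_{j+3}(e_1),\ D_{j+2}(e_1),\ D_{j+1}(e_2),\ \text{and back.}$$
Check: at level $j+1\equiv0$ both $0$ and $e_0$ are $+$, so we shift from $0$ to $e_0$; at level $j+2\equiv1$ the sign of $e_0$ is $-$: straight up; at level $j+3\equiv2$ the cap takes $e_0$ to $e_1$; at level $j+2\equiv1$ the sign of $e_1$ is $+$: straight down; at level $j+1\equiv0$ both $e_1,e_2$ are $-$: shift from $e_1$ to $e_2$; at level $j\equiv2$ the cup takes $e_2$ to $0$. There are four horizontal steps, $(j+1,0)\to(j+1,e_0)$, $(j+3,e_0)\to(j+3,e_1)$, $(j+1,e_1)\to(j+1,e_2)$, $(j,e_2)\to(j,0)$, and the length is 10. Again adding $e_0$ gives another such walk.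

*These are all the faces.* Consider the $4n$ darts
$$(j,0)\to(j,e_1),\ (j,e_0)\to(j,e_2)\ \ (j\equiv1),\qquad (j,e_2)\to(j,0),\ (j,e_1)\to(j,e_0)\ \ (j\equiv2).$$
Each walk listed contains exactly one of them, once: the one at its own lowest level $j$. Indeed its other horizontal steps at levels $\equiv1$ are $e_1\to0$ or $e_2\to e_0$, and those at levels $\equiv2$ are $e_0\to e_1$ or $0\to e_2$; none of these is in the list. Different walks contain different darts of the list. So the $4n$ walks are distinct faces. Their total length is $n(8+8+10+10)=36n=2E$, so there are no others. Thus $F=4n$, and by (3) the genus is $n+1$.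

## 11. Winding numbers, and the case of many infinite orbits

Now fix any oriented 2-cell imbedding of $\Gamma_n$. By (2), $V-E+F$ is even, and $V,E$ are even, so $F$ is even. Hence to prove $F\le4n$ it suffices to prove
$$F\le4n+1. \tag{4}$$
This slack of one will be needed.

**Step 1: lifting to $\mathbb Z$.** The purpose is to give every bounded face a highest point. Lift to the infinite graph with levels in $\mathbb Z$, with signs periodic under the shift $S$ by $3n$ levels; the $a_i$ are periodic too, since $3\mid3n$. The lifted $\pi$ commutes with $S$. Along a face, the number of up-tracks minus the number of down-tracks is $3n\omega$ for an integer $\omega$, the **winding number** of the face.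

* If $\omega=0$, the face lifts to closed orbits of $\pi$, permuted freely and transitively by $S$.
* If $\omega\ne0$, it lifts to infinite orbits, each invariant under $S^\omega$. They run from $-\infty$ to $+\infty$ ("upward", $\omega>0$) or from $+\infty$ to $-\infty$ ("downward", $\omega<0$).

*Example.* If all signs are $+$, then $D_{i+1}(v)\mapsto D_i(v)$ and $U_i(v)\mapsto U_{i+1}(v+a_i)$. There are four downward and four upward infinite orbits and no closed ones. As $a_0+a_1+a_2=0$, each of these closes after one turn around $\Gamma_n$, so $F=8$.

Let $C$ be the number of faces with winding number $0$ and $W$ the number of the others; so $F=C+W$.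

**Step 2: equally many upward and downward orbits.** At each gap there are 4 up-tracks and 4 down-tracks, so the net number of crossings is $0$. A closed orbit crosses a gap with net number 0, an upward one with net $+1$, a downward one with net $-1$. So there are equally many, say $q$, upward and downward infinite orbits. Each upward orbit uses an up-track at the gap, so $q\le4$. Different faces have different lifts, so $W\le2q$.

**Step 3: the case $q\ge2$.** Here crude counting is enough. A closed orbit has an even, nonzero number of vertical steps. It cannot have 2: it would then be a cap at some level $i$ followed by a cup at level $i-1$, giving $a_i+a_{i-1}=0$, which is false. So it has at least 4. At every gap at least $2q$ of the 8 tracks belong to infinite orbits. Counting tracks over the $3n$ gaps of $\Gamma_n$, $4C\le3n(8-2q)$, so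
$$F\le\tfrac32n(4-q)+2q .$$
This is $3n+4$, $\ \frac32n+6$, $\ 8$ for $q=2,3,4$, in each case $\le4n+1$ because $n\ge3$.

From now on $q\le1$.

## 12. What is connected below a gap

We sweep the infinite graph upward and count closed orbits when they are completed, at their highest level. To do so we only need to remember how the tracks at a gap are connected by what lies below it. That memory is a bijection of the four-element set $A$.

**Step 1: the connection bijections.** For gap $i$ let $\sigma_i(v)=v^*$ if the orbit of $D_i(v)$ returns to gap $i$ and its next track there is $U_i(v^*)$. After $D_i(v)$ the walk is below the gap, so its next track at the gap is necessarily an up-track. Looking backward from $U_i(v^*)$ we recover $v$, so $\sigma_i$ is a partial injection $A\to A$. It is undefined at $v$ exactly when $D_i(v)$ is the last crossing of gap $i$ by its orbit; closed orbits always return and an upward orbit crosses upward last, so this happens exactly once for each downward infinite orbit: at $q$ points. Likewise $U_i(v^*)$ is not reached exactly when it is the first crossing of gap $i$ by an upward infinite orbit.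

If $q=0$ put $\hat\sigma_i=\sigma_i$. If $q=1$ let $\hat\sigma_i$ be the unique completion of $\sigma_i$ to a bijection; the added pair is called *artificial*, the others *genuine*. (For $q=0$ all pairs are genuine.) As $\pi$ commutes with $S$, $\hat\sigma_{i+3n}=\hat\sigma_i$.

*Example.* In the imbedding of Section 10 we have $q=0$. At a gap $i\equiv1$, the walk with $j=i-3\equiv1$ shows $D_i(0)\to\dots\to U_i(e_1)$, and the walk with $j=i-2\equiv2$ shows $D_i(e_1)\mapsto D_{i-1}(e_2)\mapsto U_{i-1}(0)\mapsto U_i(e_0)$. Adding $e_0$, we get
$$\hat\sigma_i:\quad 0\mapsto e_1,\quad e_0\mapsto e_2,\quad e_1\mapsto e_0,\quad e_2\mapsto0\qquad(i\equiv1). \tag{5}$$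

**Step 2: passing one level.** We describe how the memory changes. The rules at level $i$ are a bijection $R$ from the tracks entering level $i$, namely all $U_i(v)$ and $D_{i+1}(v)$, to those leaving it, namely all $D_i(v)$ and $U_{i+1}(v)$. Let $\sigma$ be any bijection of $A$, regarded as connections $D_i(v)\mapsto U_i(\sigma(v))$. In the directed graph on these 16 tracks with arrows from $R$ and from $\sigma$, every $U_i(v)$ and $D_i(v)$ has in-degree and out-degree 1, every $D_{i+1}(v)$ has in-degree 0 and out-degree 1, and every $U_{i+1}(v)$ has in-degree 1 and out-degree 0. So the graph is a disjoint union of four paths, from the $D_{i+1}$'s to the $U_{i+1}$'s, and of cycles. The paths define a bijection $\sigma'$ of $A$: the path from $D_{i+1}(v)$ ends in $U_{i+1}(\sigma'(v))$. Let $k$ be the number of cycles. A cycle contains only tracks of gap $i$, so it alternates connections of $\sigma$ and caps at level $i$.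

*Example.* If all signs at level $i$ are $+$, then $D_{i+1}(v)\mapsto D_i(v)\mapsto U_i(\sigma(v))\mapsto U_{i+1}(\sigma(v)+a_i)$; so $\sigma'(v)=\sigma(v)+a_i$ and $k=0$.

**Step 3: the operation describes the imbedding.**

**Claim.** $(\hat\sigma_i)'=\hat\sigma_{i+1}$. No cycle uses the artificial connection. The number $k_i$ of cycles closed at level $i$ equals the number of closed orbits of $\pi$ whose highest gap is gap $i$.

*Proof.* If $\sigma_{i+1}(v)$ is defined, the portion of the orbit from $D_{i+1}(v)$ to its return to gap $i+1$ consists of steps of $R$ at level $i$ and excursions below gap $i$, all of which return. So it uses only genuine connections at gap $i$, and $(\hat\sigma_i)'(v)=\sigma_{i+1}(v)$. Thus the bijections $(\hat\sigma_i)'$ and $\hat\sigma_{i+1}$ of the four-element set $A$ agree at $4-q\ge3$ points, hence everywhere.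

Let $q=1$ and let the artificial connection be $D_i(v_0)\mapsto U_i(u_0)$. A cycle through it would lead from $U_i(u_0)$ to $D_i(v_0)$ by caps and genuine connections, so both tracks would lie on the same orbit of $\pi$. But $U_i(u_0)$ lies on the upward and $D_i(v_0)$ on the downward infinite orbit, a contradiction.

Hence all connections in cycles are genuine. Replacing each connection in a cycle by the corresponding excursion below gap $i$ gives a closed orbit with highest gap $i$. Conversely, a closed orbit with highest gap $i$ never enters gap $i+1$, so at gap $i$ it alternates genuine connections and caps, and comes from exactly one cycle. $\square$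

A face with winding number 0 has exactly one lift whose highest gap lies in $\{1,\dots,3n\}$, because $S$ permutes its lifts freely and transitively. Therefore
$$C=\sum_{i=1}^{3n}k_i . \tag{6}$$

## 13. A potential on the bijections of $\mathbb Z_2^2$

Each cycle at a level needs at least one cap, and a level has only two horizontal pairs $\{v,v+a_i\}$, so $k_i\le2$. This alone gives $C\le6n$. We need an average of $\frac43$ per level. Two cycles at one level can be closed, but only if $\hat\sigma_i$ contains suitable connections, which have to be prepared at other levels. So we look for a function $\Phi$ that measures how well a bijection is prepared. Each level earns 4 units and each closed cycle costs 3; $\Phi$ is the credit in stock.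

**Step 1: displacements.** We classify bijections by what a cap can close. Fix a level $i$ and write $a=a_i$, $b=a_{i+1}$, $c=a_{i+2}=a+b$. For a bijection $\sigma$ of $A$ put $\delta(v)=v+\sigma(v)$ and $N_y=|\{v:\delta(v)=y\}|$. A cap $U_i(u)\mapsto D_i(w)$ and a single connection close up to a cycle exactly when $\sigma(w)=u$, and then $\delta(w)=a$: connections with displacement equal to the current direction are the useful ones.

As $\sum_v\delta(v)=\sum_v v+\sum_v\sigma(v)=0$, we have $N_aa+N_bb+N_cc=0$ with $c=a+b$, so $N_a+N_c$ and $N_b+N_c$ are even. So $N_a,N_b,N_c$ have the same parity, and since the four numbers sum to 4, $N_0$ has it too. If they are odd, all are 1. So the multiset of values of $\delta$ has one of the types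
$$\{y^4\},\qquad \{y^2,y'^2\}\ (y\ne y'),\qquad \mathcal D=\{0,a,b,c\}.$$

**Step 2: the potential.** Define $\Phi(\sigma)$, relative to (current, next, third) $=(a,b,c)$, and let $\Phi^+$ be the same function relative to $(b,c,a)$, which is the phase of level $i+1$.

| value | types for $\Phi$ | types for $\Phi^+$ |
|---|---|---|
| 4 | $\{a^2,b^2\}$ | $\{b^2,c^2\}$ |
| 3 | $\mathcal D,\ \{a^2,0^2\},\ \{a^4\}$ | $\mathcal D,\ \{b^2,0^2\},\ \{b^4\}$ |
| 2 | $\{a^2,c^2\}$ | $\{a^2,b^2\}$ |
| 1 | $\{b^4\}$ | $\{c^4\}$ |
| 0 | all others | all others |

*Example.* The bijection (5) has displacements $e_1,e_1,e_2,e_2$. At a level $\equiv1$ the phase is $(e_1,e_2,e_0)$ and the value is 4. The imbedding of Section 10 closes two cycles at each level $\equiv1$, two at each level $\equiv2$, and none at levels $\equiv0$ (look at the highest gaps of the walks). Lemma 2 below will show that the bijection is unchanged when two cycles are closed, so the values are $4$ at level 1, then $2$ at level 2 (phase $(e_2,e_0,e_1)$, type $\{\text{current}^2,\text{third}^2\}$), then $0$ at level 3 (phase $(e_0,e_1,e_2)$, type $\{\text{next}^2,\text{third}^2\}$); by periodicity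 the value is 4 again at level 4.

**Lemma 2.** For every bijection $\sigma$ and every choice of signs at the level, $3k\le4+\Phi(\sigma)-\Phi^+(\sigma')$. Equality holds only in the following situations:

* (t0) $k=0$, $\Phi=0$, $\Phi^+=4$;
* (t1) $k=2$, $\sigma$ of type $\{a^2,b^2\}$ ($\Phi=4$, $\Phi^+=2$), $\sigma'=\sigma$;
* (t2) $k=2$, $\sigma$ of type $\{a^2,c^2\}$ ($\Phi=2$, $\Phi^+=0$), $\sigma'=\sigma$;
* (t3) $k=1$, $\Phi=2$, $\Phi^+=3$;
* (t4) $k=1$, $\Phi=1$, $\Phi^+=2$.

In (t1) and (t2) both horizontal pairs of the level are turning, and each of the two cycles uses exactly one cap.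

*Proof.* Let $\delta',N'$ refer to $\sigma'$. We saw $k\le2$. If $\{u,w\}$ is turning, with $u$ positive and $w$ negative, the cup $D_{i+1}(w)\mapsto U_{i+1}(u)$ gives $\sigma'(w)=u$, so $\delta'(w)=a$. Hence $k\ge1$ implies $N'_a\ge1$.

**The case $k=0$.** The inequality is clear since $0\le\Phi,\Phi^+\le4$, with equality only for $\Phi=0$, $\Phi^+=4$. This is (t0).

**The case $k=2$.** We show that $\sigma$ does not change. Both pairs $\{u,w\}$, $\{u_1,w_1\}$ are turning ($u,u_1$ positive, $w,w_1$ negative) and each cycle uses exactly one cap. So $\sigma(w)=u$, $\sigma(w_1)=u_1$, hence $N_a\ge2$, and $\sigma$ maps $\{u,u_1\}$ onto $\{w,w_1\}$. The cups give $\sigma'(w)=u$, $\sigma'(w_1)=u_1$. Moreover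
$$D_{i+1}(u)\mapsto D_i(u)\mapsto U_i(\sigma(u))\mapsto U_{i+1}(\sigma(u)), \tag{7}$$
because $u$ is positive and $\sigma(u)\in\{w,w_1\}$ is negative; likewise for $u_1$. So $\sigma'=\sigma$. The types with $N_a\ge2$ are $\{a^2,b^2\},\{a^2,c^2\},\{a^2,0^2\},\{a^4\}$, with $(\Phi,\Phi^+)=(4,2),(2,0),(3,0),(3,0)$. So $4+\Phi-\Phi^+=6,6,7,7$, which is at least $6=3k$, with equality only in (t1) and (t2).

**The case $k=1$.** We need $\Phi^+(\sigma')\le\Phi(\sigma)+1$. Since $N'_a\ge1$, the type of $\sigma'$ is $\mathcal D,\{a^2,b^2\},\{a^2,c^2\},\{a^2,0^2\}$ or $\{a^4\}$, with $\Phi^+=3,2,0,0,0$.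

*The cycle uses one cap* $U_i(u)\mapsto D_i(w)$. Then $\sigma(w)=u$, so $N_a\ge1$, and $\Phi(\sigma)\ge2$ by the table. Hence $\Phi^+\le3\le\Phi+1$, with equality only for $\Phi=2$, $\Phi^+=3$. This is (t3).

*The cycle uses two caps.* Then both pairs $\{u,w\},\{u_1,w_1\}$ are turning, so $N'_a\ge2$ and $\Phi^+\in\{0,2\}$. If $\Phi^+=0$ the inequality is strict. Otherwise $\sigma'$ has type $\{a^2,b^2\}$. One cycle through both caps means $\sigma(w)=u_1$, $\sigma(w_1)=u$. So $\sigma(u),\sigma(u_1)\in\{w,w_1\}$, and as in (7) $\sigma'(u)=\sigma(u)$, $\sigma'(u_1)=\sigma(u_1)$. Since $\delta'(w)=\delta'(w_1)=a$ by the cups, the other two displacements are $\delta(u)=\delta(u_1)=b$. So $u+b=\sigma(u)\in\{w,w_1\}=\{u+a,u_1+a\}$, whence $u+b=u_1+a$ and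
$$u+u_1=a+b=c,\qquad w+w_1=(u+a)+(u_1+a)=c .$$
Then $\delta(w)=w+u_1=w+w_1+a=c+a=b$, and likewise $\delta(w_1)=w_1+u=w_1+w+a=b$. So $\sigma$ has type $\{b^4\}$ and $\Phi=1$, giving equality. This is (t4). $\square$

## 14. Summing over the levels of $\Gamma_n$

*End of the proof of Theorem 3.* We are in the case $q\le1$ and want (4).

**Step 1: telescoping.** This bounds the number of faces with winding number 0. Apply Lemma 2 at levels $1,\dots,3n$ with $\sigma=\hat\sigma_i$; then $\sigma'=\hat\sigma_{i+1}$ by the Claim. Since $\Phi^+$ at level $i$ is $\Phi$ at level $i+1$, and both $\hat\sigma_i$ and the phases are $3n$-periodic, the $\Phi$-terms cancel in the sum. With (6) we get $3C\le4\cdot3n=12n$, so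
$$C\le4n .$$

If $q=0$, then $W=0$ and $F=C\le4n$.

**Step 2: the case $q=1$.** Now $W\le2$, so for (4) it suffices to show $C\ne4n$. Suppose $C=4n$. Then every level is an equality step of Lemma 2. Read the steps as moves $\Phi\to\Phi^+$:
$$(\mathrm{t0})\ 0\to4,\quad(\mathrm{t1})\ 4\to2,\quad(\mathrm{t2})\ 2\to0,\quad(\mathrm{t3})\ 2\to3,\quad(\mathrm{t4})\ 1\to2 .$$
The end value of each step is the start value of the next, and the sequence is periodic. No equality step starts from 3, so (t3) never occurs. No equality step ends at 1, so none starts from 1, and (t4) never occurs. So only (t0), (t1), (t2) occur, and the values run $0\to4\to2\to0$ cyclically.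

In particular some step (t1), at a level $i$ of direction $a$ with $\hat\sigma_i$ of type $\{a^2,b^2\}$, is followed by a step (t2) at level $i+1$, of direction $b$, and $\hat\sigma_{i+1}=\hat\sigma_i$. Consider gap $i+1$, between these two levels, and the four connections of $\hat\sigma_{i+1}$ there.

* Two of them have displacement $a$. In (t1) both horizontal pairs at level $i$ are turning, and their two cups are connections at gap $i+1$ with displacement $a$; so these are the two. Cups are single steps of $\pi$, so these two connections are genuine.
* The other two have displacement $b$. In (t2), at level $i+1$, two cycles are closed, each with one cap of direction $b$, hence each through one connection with displacement $b$. By the Claim the connections in cycles are genuine.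

So all four connections at gap $i+1$ are genuine. But for $q=1$ exactly one of them is artificial, a contradiction. Hence $C\le4n-1$ and $F\le4n+1$.

**Step 3: parity.** In all cases (4) holds, and as $F$ is even, $F\le4n$. By (3), every 2-cell imbedding of $\Gamma_n$ has genus at least $1+\frac12(6n-4n)=n+1$, and so the genus of $\Gamma_n$ is at least $n+1$. The imbedding of Section 10 attains it. This proves Theorem 3, and with Section 8 it proves Theorem 2. Together with Theorem 1, for every integer $\gamma>2$ there exists a finite group of genus exactly $\gamma$. $\blacksquare$
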